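\title{Almost no finite integral relation algebra is representable}

\begin{abstract}
Is a randomly chosen finite integral relation algebra almost certainly representable? We show that the answer is no, in a strong form: among the isomorphism types of integral relation algebras with $a$ atoms, $s$ of them symmetric, the proportion of representable ones tends to $0$ as $a\to\infty$, uniformly in $s$. The obstruction is a configuration on $a$ points that occurs in every representation: one point joined to $a-1$ others by the $a-1$ diversity atoms. We prove that a random atom structure with $n=a-1$ diversity atoms admits such a configuration with probability at most $2^{-(\log_2 n)^{3/2}}$. The proof combines first-moment counting with an entropy argument on a tree of iterated color classes.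
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{relation algebra} is an algebra $\mathfrak A$ with binary operations $+$ and $;$, unary operations $x\mapsto\overline x$ and $x\mapsto\breve x$, and a constant $1'$, satisfying Tarski's axioms: $+$ and $\overline{\phantom{x}}$ are the join and complement of a Boolean algebra (with meet $\cdot$, order $\le$, and bounds $0$, $1$), and
\begin{gather*}
(x;y);z=x;(y;z),\qquad (x+y);z=x;z+y;z,\qquad x;1'=x,\\
\breve{\breve x}=x,\qquad (x+y)\breve{\ }=\breve x+\breve y,\qquad (x;y)\breve{\ }=\breve y;\breve x,\qquad \breve x;\overline{x;y}\le\overline y .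
\end{gather*}
The axioms are modeled on \emph{algebras of binary relations}: families of relations on a set that contain the identity relation and are closed under union, complementation relative to the top relation (an equivalence relation on the set), converse, and relative product
\[
R|S=\{(x,y):\exists z\ (xRz\text{ and }zSy)\}.
\]
A relation algebra is \emph{representable} if it is isomorphic to such a family; the isomorphism is a \emph{representation}, and the underlying set is its \emph{base}. Equivalently, $\mathfrak A$ is representable if it is isomorphic to a subalgebra of a direct product of full relation algebras on sets. The class of representable relation algebras is denoted RRA.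

A relation algebra is \emph{integral} if $0\ne1$ and $1'$ is an atom of the Boolean algebra. In a finite integral relation algebra the converse $\breve x$ of an atom $x$ is an atom; $x$ is \emph{symmetric} if $\breve x=x$. The atom $1'$ is symmetric and the nonsymmetric atoms come in pairs. So if there are $a$ atoms, exactly $s$ of them symmetric, then $1\le s\le a$ and $a-s$ is even; we call such $s$ \emph{admissible} for $a$. Let $R(a,s)$ be the number of isomorphism types of finite integral relation algebras with exactly $a$ atoms, exactly $s$ of them symmetric, and let $R^{\mathrm{rep}}(a,s)$ be the number of these types that are representable. Two results are quoted in \cite{history}.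
\begin{itemize}
\item[(i)] As $a\to\infty$, the ratio of $R(a,s)$ to $2^{Q(a,s)}/P(a,s)$ tends to $1$ uniformly in $s$, where
\[
Q(a,s)=\tfrac16(a-1)\bigl((a-1)^2+3s-1\bigr),\qquad P(a,s)=(s-1)!\,\bigl(\tfrac12(a-s)\bigr)!\,2^{\frac12(a-s)} .
\]
\item[(ii)] For every finite set $\Sigma$ of equations valid in RRA, the proportion of the $R(a,s)$ isomorphism types that satisfy $\Sigma$ tends to $1$ as $a\to\infty$.
\end{itemize}
The problem posed in \cite{history} is to prove that a randomly chosen finite integral relation algebra is almost certainly representable: that for every $\varepsilon>0$ there is $a_0$ such that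
\begin{equation}\label{eq:problem}
\frac{R^{\mathrm{rep}}(a,s)}{R(a,s)}>1-\varepsilon\qquad\text{for all $a>a_0$ and all admissible $s$.}
\end{equation}
We show that the opposite holds.

\begin{theorem}\label{thm:main}
$\displaystyle \sup_{s}\frac{R^{\mathrm{rep}}(a,s)}{R(a,s)}\to0$ as $a\to\infty$, the supremum being taken over all $s$ with $1\le s\le a$ and $a-s$ even.
\end{theorem}

Thus for every $0<\varepsilon<1$ the inequality in \eqref{eq:problem} fails for all large $a$ and all admissible $s$. Together with (ii), the theorem says that for each finite set $\Sigma$ of equations valid in RRA, a random finite integral relation algebra almost certainly satisfies $\Sigma$ and almost certainly is not representable.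

It is easy to see why one would guess the other answer. Put $n=a-1$ and think of the $n$ atoms other than $1'$ as colors. As we recall in Section~\ref{sec:cycles}, a finite integral relation algebra is a list of permitted colored triangles, there are $Q(a,s)$ triangles to decide on, and there are $P(a,s)$ ways to rename the colors. So (i) says that a random algebra is essentially a random list, in which each triangle is permitted independently with probability $\frac12$. A representation colors pairs of points so that only permitted triangles occur and every permitted triangle can be erected on every edge of the right color. Suppose we build a representation point by point and have $k$ points so far. A new point can be joined to them in $n^k$ ways and creates $\binom k2$ triangles. For fixed $k$ and large $n$ the supply of colors is overwhelming, in agreement with (ii). But $n^k2^{-\binom k2}<1$ as soon as $k>2\log_2 n+1$, and, as we shall see, every representation has at least $n+1$ points. Beyond logarithmic size a coloring can survive only by using the same permitted triangles again and again, and the question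 becomes whether a random list contains enough structure for that. We prove that it does not, already for $n+1$ points.

Section~\ref{sec:cycles} reduces Theorem~\ref{thm:main} to a statement about random lists of triangles (Theorem~\ref{thm:star}). Section~\ref{sec:idea} proves an easy special case that shows the main idea, and outlines the general argument, which occupies Sections~\ref{sec:param}--\ref{sec:entropy}. Apart from elementary facts about relation algebras and textbook inequalities, recalled where they are needed, the only outside result used is (i), and it is used once.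

\medskip\noindent\emph{Conventions.} Throughout, $\log=\log_2$,
\[
n=a-1,\qquad L=\log n,\qquad \ell=\log L,
\]
and $[m]=\{1,\dots,m\}$. ``For large $n$'' means for $n\ge n_0$ with $n_0$ an absolute constant, in particular independent of $s$; the constants implied by $O(\cdot)$ and $o(\cdot)$ are absolute as well. We always assume that $n$ is large.

\section{Cycle structures and star colorings}\label{sec:cycles}

\subsection{Cycles}
Fix a set $A$ of $n$ \emph{diversity atoms} with an involution $c\mapsto\breve c$ that has exactly $s-1$ fixed points. The \emph{type} of $c\in A$ is $\tau(c)=\{c,\breve c\}$, and for $E\subseteq A$ we put $\tau(E)=\{\tau(c):c\in E\}$. There are at least $n/2$ types.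

Label the ordered pairs $(0,1),(1,2),(0,2)$ of a triangle by $p,q,r\in A$ and the reversed pairs by the converses. Each ordering $(x,y,z)$ of the three vertices gives the triple of labels of $(x,y),(y,z),(x,z)$. The six orderings give
\begin{equation}\label{eq:cycle}
(p,q,r),\quad(\breve p,r,q),\quad(r,\breve q,p),\quad(q,\breve r,\breve p),\quad(\breve r,p,\breve q),\quad(\breve q,\breve p,\breve r).
\end{equation}
This is an action of $S_3$ on $A^3$. Its orbits are called \emph{cycles}, and the orbit of $(p,q,r)$ is written $\langle p,q,r\rangle$. A cycle contains at most $6$ triples, and all of them have the same multiset of types $\{\tau(p),\tau(q),\tau(r)\}$. Hence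
\begin{quote}
\emph{cycles with different type-multisets are different.}
\end{quote}
This is the one device by which we shall tell cycles apart. The identity of $S_3$ fixes $n^3$ triples. The transposition $(p,q,r)\mapsto(\breve p,r,q)$ fixes the $n(s-1)$ triples with $p=\breve p$, $q=r$, and the other two transpositions are conjugate to it. The $3$-cycle $(p,q,r)\mapsto(q,\breve r,\breve p)$ and its inverse fix the $n$ triples $(p,p,\breve p)$. By Burnside's lemma the number of cycles is
\[
\tfrac16\bigl(n^3+3n(s-1)+2n\bigr)=Q(a,s).
\]

\subsection{The algebra of a set of cycles}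
We recall some standard consequences of Tarski's axioms: the operation $;$ distributes over $+$ on both sides, $x;0=0;x=0$, $1';x=x$, converse is an automorphism of the Boolean algebra fixing $1'$, and the \emph{Peircean law} holds:
\[
(x;y)\cdot z=0\iff(\breve x;z)\cdot y=0\iff(z;\breve y)\cdot x=0 .
\]
Let $\mathfrak A$ be a finite integral relation algebra whose atoms other than $1'$ form the set $A$. For atoms the Peircean law reads $r\le p;q\iff q\le\breve p;r\iff p\le r;\breve q$. The two transpositions that appear here generate $S_3$, so $\{(p,q,r)\in A^3:r\le p;q\}$ is a union of cycles. Because $1'$ is an atom, the same law with $r=1'$ gives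
\begin{equation}\label{eq:identity}
1'\le p;q\iff q\le\breve p;1'=\breve p\iff q=\breve p
\end{equation}
for all atoms $p,q$. By distributivity, $\mathfrak A$ is determined by the set $T$ of its cycles.

Conversely, let $T$ be any set of cycles. Define $\mathfrak A_T$ on the Boolean algebra with atoms $A\cup\{1'\}$: for $p,q\in A$ let $p;q$ be the join of all $r\in A$ with $\langle p,q,r\rangle\in T$, together with $1'$ if $q=\breve p$; let $1';x=x;1'=x$ and $\breve{1'}=1'$; extend $;$ and converse additively. All of Tarski's axioms except possibly associativity hold in $\mathfrak A_T$. Indeed, the triples of atoms $(p,q,r)$ with $r\le p;q$ that involve $1'$ are those of the forms $(1',c,c)$, $(c,1',c)$, $(c,\breve c,1')$, and this set is closed under the transformations \eqref{eq:cycle}. So for all atoms, $1'$ included, $r\le p;q\iff\breve r\le\breve q;\breve p$, which gives $(x;y)\breve{\ }=\breve y;\breve x$, and $q\le\breve p;r\iff r\le p;q$. The latter gives the last axiom: if an atom $q\le y$ were below $\breve p;r$ with atoms $p\le x$ and $r\le\overline{x;y}$, then $r\le p;q\le x;y$, which is absurd. The remaining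 axioms hold by construction.

Every finite integral relation algebra with $a$ atoms, $s$ of them symmetric, is therefore isomorphic to some associative $\mathfrak A_T$. An isomorphism $\mathfrak A_T\to\mathfrak A_{T'}$ permutes the atoms, fixes $1'$, commutes with converse, and preserves the relation $r\le p;q$; so $\mathfrak A_T\cong\mathfrak A_{T'}$ if and only if a permutation of $A$ commuting with converse carries $T$ to $T'$. Such a permutation permutes the $s-1$ fixed points, permutes the $\frac12(a-s)$ pairs $\{c,\breve c\}$, and may flip each pair, so there are exactly $P(a,s)$ of them.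

\begin{example}\label{ex:small}
For $a=s=2$ there is one diversity atom $c$ and one cycle $\langle c,c,c\rangle$. The algebra $\mathfrak A_T$ is represented, with $c$ as $\ne$, on two points if $T=\emptyset$ and on three points otherwise. For $a=3$, $s=1$ we have $A=\{c,\breve c\}$ and $Q=2$: the transitive triangle $\langle c,c,c\rangle$ with six triples, and the cyclic triangle $\langle c,c,\breve c\rangle=\{(c,c,\breve c),(\breve c,\breve c,c)\}$. (They have the same type-multiset: types separate only some cycles.) For $T=\{\langle c,c,c\rangle\}$ the algebra is represented on $\mathbb Q$ with $c$ as $<$, and for $T=\{\langle c,c,\breve c\rangle\}$ on $\mathbb Z/3$ with $c$ as $\{(x,x+1)\}$. For $T=\emptyset$ associativity fails: $(c;c);\breve c=0$ but $c;(c;\breve c)=c$.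
\end{example}

From now on $T$ is uniformly random among the $2^{Q(a,s)}$ sets of cycles; that is, each cycle lies in $T$ independently with probability $\frac12$.

\begin{lemma}\label{lem:assoc}
$\mathfrak A_T$ is a relation algebra with probability at least $1-2n^4(3/4)^{n/2-4}$.
\end{lemma}

\begin{proof}
By additivity it suffices to check $(p;q);r=p;(q;r)$ for atoms, and both sides agree if one of $p,q,r$ is $1'$. Let $p,q,r,x\in A$, and let $y$ run over one representative of each type outside $\{\tau(p),\tau(q),\tau(r),\tau(x)\}$; there are at least $n/2-4$ of them. In the type-multisets of $\langle p,q,y\rangle$ and $\langle y,r,x\rangle$, the only type outside this set is $\tau(y)$. So different $y$ involve different cycles, and the events ``$\langle p,q,y\rangle,\langle y,r,x\rangle\in T$'' are independent, each of probability at least $\frac14$. Each of them implies $x\le(p;q);r$. In the same way the events ``$\langle q,r,y\rangle,\langle p,y,x\rangle\in T$'' are independent of probability at least $\frac14$, and each implies $x\le p;(q;r)$. By the union bound, with the stated probability every $x\in A$ lies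 below both products, for all $p,q,r\in A$. As for the atom $1'$, the definition of $\mathfrak A_T$ gives, for every $T$,
\[
1'\le(p;q);r\iff\langle p,q,\breve r\rangle\in T\iff\langle q,r,\breve p\rangle\in T\iff1'\le p;(q;r),
\]
since $(q,r,\breve p)$ is the fourth of the triples \eqref{eq:cycle} formed from $(p,q,\breve r)$.
\end{proof}

\subsection{Star colorings}
In a representation, every point is the source of an edge of every color. One point together with one such edge for each color is the configuration that we shall rule out. Its outer points are indexed by the atoms themselves, so the elements of $A$ play two roles below: as \emph{vertices} and as \emph{colors}.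

\begin{definition}\label{def:star}
A \emph{star coloring} for $T$ is a map $h$ that assigns to each ordered pair of distinct $v,w\in A$ an element $h(v,w)\in A$, with $h(w,v)=h(v,w)\breve{\ }$, such that
\begin{itemize}
\item[(S1)] $\langle v,h(v,w),w\rangle\in T$ for all distinct $v,w\in A$;
\item[(S2)] $\langle h(u,v),h(v,w),h(u,w)\rangle\in T$ for all distinct $u,v,w\in A$.
\end{itemize}
We write $\tau(v,w)=\tau(h(v,w))$ for the type of the pair; note that $\tau(v,w)=\tau(w,v)$.
\end{definition}

In other words, a star coloring is a consistent atomic network on $n+1=a$ nodes (all pairs of nodes are labeled by atoms, reversed pairs by the converses, and all triangles are permitted) in which one node, the center, is joined to the other $n$ nodes by the $n$ different diversity atoms. Condition (S1) concerns the triangles through the center, and (S2) the others.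

\begin{lemma}\label{lem:repstar}
If $\mathfrak A_T$ is a representable relation algebra, then $T$ has a star coloring.
\end{lemma}

\begin{proof}
Let $\varphi$ be a representation and $x$ a point of its base, which is nonempty because $0\ne1$. By \eqref{eq:identity}, $1'\le v;\breve v$ for each $v\in A$; this is where integrality is used. Hence $(x,x)\in\varphi(v)|\varphi(\breve v)$, and there is a point $y_v$ with $(x,y_v)\in\varphi(v)$. Distinct atoms are represented by disjoint relations, so the points $y_v$ are distinct. For $v\ne w$ the points $y_v,y_w$ are both equivalent to $x$ under $\varphi(1)$, so $(y_v,y_w)\in\varphi(1)\setminus\varphi(1')$, and this pair lies in $\varphi(c)$ for exactly one $c\in A$. Put $h(v,w)=c$. Then $h(w,v)=\breve c$ because $\varphi(\breve c)$ is the converse of $\varphi(c)$. The pair $(x,y_w)$ lies in $\varphi(w)\cap\varphi(v;h(v,w))$, so the atom $w$ meets $v;h(v,w)$ and is below it; this is (S1). The pair $(y_u,y_w)$ lies in $\varphi(h(u,w))\cap\varphi(h(u,v);h(v,w))$, which gives (S2) in the same way.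
\end{proof}

For the representation on $\mathbb Z/3$ in Example~\ref{ex:small}, take $x=0$; then $y_c=1$, $y_{\breve c}=2$, $h(c,\breve c)=c$, and (S1) is the cyclic triangle $\langle c,c,\breve c\rangle$.

\begin{theorem}\label{thm:star}
For large $n$ and every involution on $A$, the probability that $T$ has a star coloring is at most $2^{-L^{3/2}}$.
\end{theorem}

With Lemma~\ref{lem:repstar} this gives a quantitative statement for labeled structures.

\begin{corollary}\label{cor:labeled}
For large $n=a-1$ and every admissible $s$, at most a fraction $2^{-(\log n)^{3/2}}$ of the $2^{Q(a,s)}$ sets of cycles $T$ define representable relation algebras.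
\end{corollary}

To pass from labeled structures to isomorphism types we must exclude that the representable algebras, though few as labeled structures, form many small orbits. Fact (i) does this: it says that almost all orbits have nearly full size.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:star}]
Write $P,Q,R,R^{\mathrm{rep}}$ for the values at $(a,s)$. The isomorphism types counted by $R$ correspond to the orbits $\mathcal O$ of the group of order $P$ on the sets $T$ for which $\mathfrak A_T$ is associative, and $|\mathcal O|\le P$. By Lemma~\ref{lem:assoc}, $\sum_{\mathcal O}|\mathcal O|=(1-o(1))2^Q$, and by (i), $PR=(1+o(1))2^Q$. Hence $\sum_{\mathcal O}(P-|\mathcal O|)=o(2^Q)$. All terms of this sum are nonnegative, so by Corollary~\ref{cor:labeled}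
\[
PR^{\mathrm{rep}}=\sum_{\mathcal O\ \mathrm{rep.}}|\mathcal O|+\sum_{\mathcal O\ \mathrm{rep.}}(P-|\mathcal O|)\le2^{Q-L^{3/2}}+o(2^Q)=o(2^Q).
\]
Divide by $PR$. All estimates are uniform in $s$.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:star}. Fix a set $V_0\subseteq A$ containing exactly one element of each type, so that $|V_0|\ge n/2$ and distinct elements of $V_0$ have distinct types, and fix disjoint sets $U_0,W_0\subseteq V_0$ of size at least $n/5$. Only vertices in $V_0$ will be used.

\section{The idea of the proof}\label{sec:idea}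

Each of (S1) and (S2) alone is easy to satisfy. For (S1), given $v\ne w$, the cycles $\langle v,c,w\rangle$ with $c\in V_0$ are distinct, so with probability at least $1-n^22^{-n/2}$ every pair has a permitted color. For (S2), with probability at least $1-2^{-n/2}$ some $c\in V_0$ has $\langle c,c,c\rangle\in T$; order $A$ linearly and put $h(v,w)=c$ for $v<w$. The two conditions pull in opposite directions: (S1) demands many colors, and (S2) punishes them. The following special case shows the conflict.

\begin{proposition}\label{prop:toy}
Call a star coloring \emph{saturated} if $\langle p,q,r\rangle\in T$ for all colors $p,q,r$ that it uses. With probability tending to $1$, uniformly in $s$, there is no saturated star coloring.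
\end{proposition}

\begin{proof}
\emph{Condition \textup{(S1)} needs more than $L$ colors.} Fix a nonempty $C\subseteq A$ with $|C|\le L$, and let $V$ be the set of elements of $V_0$ whose type is not in $\tau(C)$, so $|V|\ge n/3$. Order $V$ linearly. For $v<w$ in $V$ and $c\in C$, the type-multiset of $\langle v,c,w\rangle$ determines $\{v,w\}$, since $\tau(v),\tau(w)$ are its two members outside $\tau(C)$. So the events ``$\langle v,c,w\rangle\in T$ for some $c\in C$'' are independent over the at least $n^2/20$ pairs $v<w$, each of probability at most $1-2^{-L}=1-1/n$. All of them occur with probability at most $e^{-n/20}$, and there are at most $n^L$ sets $C$. Since $n^Le^{-n/20}\to0$, almost certainly every star coloring uses more than $L$ colors.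

\emph{Saturation allows fewer than $m=\lceil3\sqrt L\,\rceil$ colors.} For an $m$-set $G\subseteq A$, the triples in $G^3$ lie in at least $m^3/6$ cycles. The probability that some $G$ has all these cycles in $T$ is at most $n^m2^{-m^3/6}=2^{m(L-m^2/6)}\le2^{-mL/2}\to0$. As $m\le L$, the proposition follows.
\end{proof}

The two halves of this proof are the two principles behind everything that follows.

\emph{Escape.} By (S1), a list of $r$ colors cannot cover the edges from a typical vertex $u$ to a large set $S$: about a $2^{-r}$ fraction of them escapes the list. Passing to the escaping part of $S$ costs a factor $2^{-r}$ in size. Since we start from about $n=2^L$ vertices, we have a total budget of order $L$ for such steps.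

\emph{Counting.} Naming an atom costs $L$ bits, and each cycle required to lie in $T$ pays back one bit. A configuration that can be described by fewer bits than the number of distinct cycles it forces into $T$ is almost certainly absent. For instance, if $|Y|=|Y'|=q$ and $|G|=m$, the box $Y\times G\times Y'$ costs $(2q+m)L$ bits and meets at least $q^2m/6$ cycles, so it cannot lie mostly in $T$ once $qm$ and $q^2$ are large multiples of $L$.

A general star coloring need not be saturated, and the task is to find such a box in it. The natural candidate is this. Take a vertex $u$, a set $Y$ of $q$ colors, and the classes $V_e=\{w:h(u,w)=e\}$ for $e\in Y$. If an edge between $V_e$ and $V_f$ has color $g$, then $\langle e,g,f\rangle\in T$ by (S2). By the escape principle many colors $g$ occur between $V_e$ and $V_f$. The difficulty is that the set of these colors may depend on $(e,f)$: a color $g$ made to measure for one pair $(e,f)$ costs $L$ bits and pays back one. We need colors that are shared by most pairs. The proof obtains them in three steps.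

\begin{enumerate}
\item \emph{Few colors carry most edges} (Section~\ref{sec:heavy}). For the measures on vertices that we use, all but an $\eta$ fraction of the edges inside a set of measure $\frac12$ have one of at most $2/b$ ``heavy'' colors, where $b=(\eta/L)^{300}$. So a heavy color has entropy at most $\log(2/b)$, far less than $L$.
\item \emph{Typical vertices have many popular colors} (Section~\ref{sec:tree}). The classes $V_e$ can be chosen large, so that the construction can be repeated inside each of them. This gives a tree of depth $J$, with one vertex $u_t$ serving all nodes of level $t$.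
\item \emph{An entropy argument} (Section~\ref{sec:entropy}). Choose two random leaves, with labels $(e_t)$ and $(f_t)$ along their paths, and a random heavy color $g$ realized between them. Then $\langle e_t,g,f_t\rangle\in T$ at every level $t$. The information that $g$ carries about the pairs $(e_t,f_t)$ adds up, over the levels, to at most the entropy of $g$. If $J$ is a large multiple of this entropy, then at some level $g$ is nearly independent of $(e_t,f_t)$, and near-independence produces a box.
\end{enumerate}

There is a quantitative catch in the third step. The budget $L$ has to be shared among the $J$ levels, so $q$ is of order at most $L/J$. To spread $g$ over $K$ colors, the escape principle needs $\eta\approx2^{-K}$, so the entropy bound $\log(2/b)$, and with it $J$, is at least proportional to $K$. The product $qK$ then stays below a small multiple of $L$, whatever $K$ is (Remark~\ref{rem:twophase}). The remedy is to run the entropy argument twice. In the first phase, with many levels and smaller $q$, the absence of boxes shows only that $g$ is concentrated on $O(\ell^4)$ colors once the labels of the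 first levels are known. This cuts the entropy of $g$ to $O(\log\ell)$. The second phase then needs few levels, has larger $q$, and produces the forbidden box.

\section{Parameters}\label{sec:param}

We fix all parameters now, in an order that shows that there is no circularity. No attempt is made to optimize constants. Let
\[
\delta=10^{-6},\qquad K_2=\lceil\ell^3\rceil,\qquad\eta_*=2^{-K_2-8}.
\]
Step 1 of the outline is used with two error levels, $\eta=\frac12$ and $\eta=\eta_*$. For $\eta\in\{\frac12,\eta_*\}$ put
\begin{gather*}
\xi=\frac\eta8,\qquad N=\Bigl\lceil\frac{200L}{\xi^2}\Bigr\rceil,\qquad\theta=\frac{\xi^2}{32N},\qquad\omega=\lfloor1/\theta\rfloor,\qquad k=\bigl\lceil6\bigl(\log(400\,\omega/\eta)+2\bigr)\bigr\rceil,\\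
\beta_0=\bigl\lceil2^{2k+5}\theta^{-1}\ln(4k)\bigr\rceil,\qquad\beta=k\beta_0,\qquad\alpha=\Bigl\lceil\frac{128(\beta+\omega)L}{\eta}\Bigr\rceil,\qquad b=b(\eta)=\Bigl(\frac\eta L\Bigr)^{300}.
\end{gather*}
Here $N,\alpha,\beta$ are sizes of random samples of vertices, $\theta$ is the frequency above which a type counts as frequent at a vertex, and $b$ is the frequency above which it counts as frequent overall. Step 2 uses
\begin{gather*}
d=\lfloor2/b(\tfrac12)\rfloor,\qquad J_0=\bigl\lceil12(\log(d+1)+2)\bigr\rceil,\\
M=\lceil4(J_0+d)L\rceil+1,\qquad\Lambda=\lceil\log(48M^2J_0^2)\rceil .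
\end{gather*}
The two phases of Step 3 have $J_1$ and $J_2$ levels, branching numbers $q_1$ and $q_2$, and forbidden boxes of dimensions $q_i\times m_i\times q_i$:
\begin{gather*}
J_1=\bigl\lceil\delta^{-1}\bigl(3+\log(2/b(\eta_*))\bigr)\bigr\rceil,\qquad q_1=\Bigl\lfloor\frac L{100J_1J_0}\Bigr\rfloor,\qquad K_1=\Bigl\lceil\frac{8000L}{q_1}\Bigr\rceil+8,\\
J_2=\bigl\lceil\delta^{-1}(3+\log K_1)\bigr\rceil,\qquad q_2=\Bigl\lfloor\frac L{100J_2J_0}\Bigr\rfloor,\\
m_i=\lfloor K_i/8\rfloor,\qquad\Theta_i=(q_i+2J_0+2)J_0+\Lambda\qquad(i=1,2).
\end{gather*}

\begin{lemma}\label{lem:param}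
For large $n$, both values of $\eta$, and $i=1,2$:
\begin{itemize}
\item[(A1)] $b\le\xi^2/(8N^2)$ and $b\le\eta\theta^2/(128\alpha^2)$;
\item[(A2)] $N,\ 1/\theta,\ \alpha,\ \beta,\ 1/\eta,\ K_1\le n^{1/100}$, and $N,\alpha,M\ge L$;
\item[(A3)] $q_i^2\ge1000L$ and $q_im_i\ge1000L$;
\item[(A4)] $\Theta_i\le L/(50J_i)$;
\item[(A5)] $q_i,\ 2J_0,\ K_2,\ 2k\le L/32$;
\item[(A6)] $32\le q_1^{J_1}q_2^{J_2}\le n^{1/16}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $B=L/\eta$, so that $L\le B$, $1/\eta\le B$ and $b=B^{-300}$. With absolute constants $C,c>0$ that may change from one use to the next,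
\begin{gather*}
N\le CB^2,\qquad\omega\le1/\theta\le CB^4,\qquad2^k\le2^{13}(400\,\omega/\eta)^6\le CB^{30},\\
\beta_0\le2^{3k+5}/\theta+1\le CB^{94},\qquad\beta\le2^k\beta_0\le CB^{124},\qquad\alpha\le CB^{125}.
\end{gather*}
Hence $\xi^2/(8N^2)\ge cB^{-6}$ and $\eta\theta^2/(128\alpha^2)\ge cB^{-1-8-250}$, and (A1) follows because $B\ge L\to\infty$. Since $L=2^\ell$ and $1/\eta\le2^{K_2+8}$, we have $B\le2^{O(\ell^3)}$, while $n=2^{2^\ell}$. This gives the upper bounds in (A2) for all quantities except $K_1$, and $k=O(\ell^3)$. The lower bounds in (A2) are read off the definitions.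

Since $b(\frac12)=(2L)^{-300}$, the numbers $d$ and $M$ are bounded by a power of $L$, so $J_0,\Lambda=O(\ell)$. Since $\log(1/b(\eta_*))=300(\ell+K_2+8)$, we get $J_1=O(\ell^3)$, then $q_1\ge cL/\ell^4$, $K_1=O(\ell^4)$, $J_2=O(\log\ell)$, and $q_2\ge cL/(\ell\log\ell)$. This completes (A2) and gives $q_i^2\ge1000L$. Further, $m_1\ge K_1/8-1\ge1000L/q_1$, and $q_2m_2\ge cL\ell^2/\log\ell\ge1000L$, so (A3) holds. For (A4), $2J_0+2+\Lambda=O(\ell)\le q_i$, so $\Theta_i\le2q_iJ_0\le L/(50J_i)$. In (A5), $q_i\le L/100$ and the other quantities are $O(\ell^3)$. Finally $q_i\to\infty$ and $q_1^{J_1}q_2^{J_2}\le L^{J_1+J_2}=2^{O(\ell^4)}$, which gives (A6).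
\end{proof}

\section{Five properties of the random set of cycles}\label{sec:random}

All the randomness of $T$ is used in this section. Property (P1) is the escape principle; (P2)--(P5) are instances of the counting principle.

\begin{itemize}
\item[(P1)] For all disjoint $X,S\subseteq V_0$ with $|X|,|S|\ge n^{1/4}$, all integers $0\le r,r'\le L/32$, all sets $E_u\subseteq A$ $(u\in X)$ with $|E_u|\le r$, and all sets $F_w\subseteq A$ $(w\in S)$ with $|F_w|\le r'$, there is $u\in X$ with
\[
\#\{w\in S:\langle u,c,w\rangle\notin T\text{ for all }c\in E_u\cup F_w\}\ge2^{-r-r'-2}|S|.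
\]
\item[(P2)] For both values of $\eta$: no labeling $f$ of the ordered pairs of distinct elements of $[N]$ by elements of $A$, with $f(y,x)=f(x,y)\breve{\ }$, has all its triangle cycles $\langle f(x,y),f(y,z),f(x,z)\rangle$ in $T$ and more than $N^2L$ distinct triangle cycles.
\item[(P3)] For both values of $\eta$: there are no maps $x:[\alpha]\times[\beta]\to A$ and $p:[\alpha]\times[\omega]\to A$, set $\mathcal D$ of at least $\eta\alpha^2/64$ ordered pairs of distinct elements of $[\alpha]$, and map $c:\mathcal D\to A$ with $\tau(c(i,j))\in\{\tau(p(i,1)),\dots,\tau(p(i,\omega))\}$, such that the set of cycles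
\[
\mathcal C=\bigl\{\langle c(i,j),x(j,l),x(i,l)\rangle:(i,j)\in\mathcal D,\ l\in[\beta],\ \tau(x(j,l))=\tau(p(j,1))\bigr\}
\]
satisfies $\mathcal C\subseteq T$ and $|\mathcal C|\ge k|\mathcal D|/6$.
\item[(P4)] There are no map $e:[J_0]\times[M]\to A$ with all $J_0M$ types $\tau(e(t,i))$ distinct, set $C\subseteq A$ with $|C|\le d$, set $\Pi$ of at least $\frac14\binom M2$ pairs $i<j$ in $[M]$, and map $g:\Pi\to C$, such that $\langle e(t,i),g(i,j),e(t,j)\rangle\in T$ for all $t\in[J_0]$ and $(i,j)\in\Pi$.
\item[(P5)] For $i=1,2$ there are no $Y,Y'\subseteq A$ of size $q_i$ and $G\subseteq A$ of size $m_i$ with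
\[
\#\{(e,g,f)\in Y\times G\times Y':\langle e,g,f\rangle\notin T\}\le0.06\,q_i^2m_i .
\]
\end{itemize}

Properties (P3) and (P4) have the same shape. There are two groups of vertices. The edges between the groups ($x$, respectively $e$) are named at the full price of $L$ bits, but their number is linear in the size of the main group. The edges inside the main group ($c$, respectively $g$) are quadratically many, but each is cheap because its color comes from a short list: a palette $p(i,\cdot)$ attached to an endpoint in (P3), a common list $C$ in (P4). Each cheap edge forces more distinct cycles into $T$ than it costs.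

We use two tail bounds. \emph{Chernoff:} if $Z$ is a sum of independent indicator variables with mean $\mu$, then $\Pr(Z\le(1-t)\mu)\le e^{-t^2\mu/2}$ for $0<t<1$. \emph{Hoeffding:} if $Z$ is binomial with parameters $m$ and $\frac12$, then $\Pr(Z\le(\frac12-t)m)\le e^{-2t^2m}$ for $t>0$.

\begin{proposition}\label{prop:random}
With probability at least $1-2^{-L^{3/2}}$, all of \textup{(P1)--(P5)} hold.
\end{proposition}

\begin{proof}
\textbf{(P2)} There are at most $n^{N^2/2}=2^{N^2L/2}$ labelings, and one with more than $N^2L$ distinct cycles has all of them in $T$ with probability at most $2^{-N^2L}$. For each $\eta$ the failure probability is at most $2^{-N^2L/2}\le2^{-L^3/2}$.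

\textbf{(P3)} Let $m\ge\eta\alpha^2/64$. The number of choices of $(x,p,\mathcal D,c)$ with $|\mathcal D|=m$ is at most $n^{\alpha\beta+\alpha\omega}\binom{\alpha^2}m(2\omega)^m$, and $\binom{\alpha^2}m\le(e\alpha^2/m)^m\le(200/\eta)^m$. A choice with $|\mathcal C|\ge km/6$ has $\mathcal C\subseteq T$ with probability at most $2^{-km/6}$. The definition of $k$ gives $2^{-k/6}\le\eta/(1600\,\omega)$, so $\frac{200}\eta\cdot2\omega\cdot2^{-k/6}\le\frac14$. Now $\sum_{m\ge\eta\alpha^2/64}4^{-m}\le2\cdot2^{-\eta\alpha^2/32}$, and $\eta\alpha^2/32\ge4\alpha(\beta+\omega)L$ by the definition of $\alpha$. For each $\eta$ the failure probability is at most $2\cdot2^{-3\alpha(\beta+\omega)L}\le2\cdot2^{-3L^2}$.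

\textbf{(P4)} The cycle for $t$ and $(i,j)$ has type-multiset $\{\tau(e(t,i)),\tau(e(t,j)),\tau(g(i,j))\}$. A $3$-element multiset has at most three $2$-element submultisets, and $\{\tau(e(t,i)),\tau(e(t,j))\}$ determines $t$ and $(i,j)$ because the types of the $e(t,i)$ are distinct. So each multiset arises at most three times, and at least $J_0|\Pi|/3\ge\frac{J_0}{12}\binom M2$ distinct cycles must lie in $T$. There are at most $n^{J_0M}$ choices of $e$, at most $n^d$ choices of the nonempty set $C$, and at most $(d+1)^{\binom M2}$ choices of $(\Pi,g)$. Since $2^{-J_0/12}\le\frac1{4(d+1)}$, the failure probability is at most $2^{(J_0M+d)L-2\binom M2}$. By the definition of $M$, $\binom M2\ge2M(J_0+d)L\ge2(J_0M+d)L$, so this is at most $2^{-3(J_0M+d)L}\le2^{-3L^2}$.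

\textbf{(P5)} Write $q=q_i$, $m=m_i$. The triples of $Y\times G\times Y'$ lie in $m'\ge q^2m/6$ distinct cycles. If at most $0.06\,q^2m$ triples have their cycle outside $T$, then at most $0.06\,q^2m\le0.36\,m'$ of these cycles are outside $T$. By Hoeffding's bound this has probability at most $e^{-2(0.14)^2m'}\le e^{-0.0065\,q^2m}$. By (A3), $qL\le q^2m/1000$ and $mL\le q^2m/1000$, so the number of choices of $(Y,Y',G)$ is at most $n^{2q+m}=e^{(2q+m)L\ln2}\le e^{0.0021\,q^2m}$. Also $q^2m\ge1000\,qL\ge1000\sqrt{1000}\,L^{3/2}$. For each $i$ the failure probability is at most $e^{-0.0044\,q^2m}\le e^{-100L^{3/2}}$.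

\textbf{(P1)} In the proof of Proposition~\ref{prop:toy} we obtained independence by discarding the vertices whose types occur in the list of colors. Here the lists vary with the vertices, and together they may contain the types of all vertices. We first treat lists that avoid the types of their own side, and then reduce to this case by coloring a sparse graph.

\emph{Step 1.} Let $\mu=\lceil n^{1/5}\rceil$. Consider disjoint $X',S'\subseteq V_0$ with $|X'|=\mu$ and $|S'|=\sigma\ge\mu$, integers $r,r'\le L/32$, and lists with $|E_u|\le r$, $|F_w|\le r'$ such that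
\begin{itemize}
\item[($\alpha$)] $\tau(u')\notin\tau(E_u)$ for distinct $u,u'\in X'$;
\item[($\beta$)] $\tau(w')\notin\tau(F_w)$ for distinct $w,w'\in S'$.
\end{itemize}
Call $(u,w)\in X'\times S'$ \emph{free} if $\tau(w)\notin\tau(E_u)$ and $\tau(u)\notin\tau(F_w)$. Since elements of $V_0$ have distinct types, each $u$ spoils at most $r$ pairs and each $w$ at most $r'$, so there are at least $\mu\sigma-\mu r-\sigma r'\ge\frac34\mu\sigma$ free pairs.

For different free pairs $(u,w)$ and $(u',w')$, the sets of cycles $\{\langle u,c,w\rangle:c\in E_u\cup F_w\}$ and $\{\langle u',c',w'\rangle:c'\in E_{u'}\cup F_{w'}\}$ are disjoint. Suppose, on the contrary, that $\{\tau(u),\tau(w),\tau(c)\}=\{\tau(u'),\tau(w'),\tau(c')\}$ as multisets.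
\begin{itemize}
\item If $u=u'$ and $w\ne w'$, then $\tau(c)=\tau(w')$. As $(u,w')$ is free, $c\notin E_u$; so $c\in F_w$, contradicting ($\beta$).
\item If $w=w'$ and $u\ne u'$, then $\tau(c)=\tau(u')$. As $(u',w)$ is free, $c\notin F_w$; so $c\in E_u$, contradicting ($\alpha$).
\item If $u\ne u'$ and $w\ne w'$, then neither $\tau(u')$ nor $\tau(w')$ lies in $\{\tau(u),\tau(w)\}$, because $X'\cap S'=\emptyset$. So $\tau(u')=\tau(c)=\tau(w')$, which is impossible as $u'\ne w'$.
\end{itemize}
Say that $w$ \emph{escapes} $u$ if no cycle $\langle u,c,w\rangle$ with $c\in E_u\cup F_w$ lies in $T$. The events ``$w$ escapes $u$'' for free pairs are independent, each of probability at least $p_0=2^{-r-r'}\ge n^{-1/16}$. Their number $Z$ has mean at least $\frac34p_0\mu\sigma$. If every $u\in X'$ is escaped by fewer than $\frac12p_0\sigma$ elements of $S'$, then $Z<\frac12p_0\mu\sigma\le\frac23\mathbb EZ$, which by Chernoff's bound has probability at most $\exp(-\mathbb EZ/18)\le\exp(-p_0\mu\sigma/24)$. For given $\sigma$ the number of choices of $X',S',r,r'$ and the lists is at most $n^{\mu+\sigma}L^2(n+1)^{(\mu+\sigma)L/32}\le\exp(2\sigma L\ln n)$.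 Since $p_0\mu\ge n^{1/5-1/16}=n^{0.1375}$, the probability that some choice with this $\sigma$ fails is at most $\exp(-n^{0.1375}\sigma/48)$. Summing over $\sigma\ge n^{1/5}$, we find: except with probability at most $\exp(-n^{0.3})$, for all choices as above some $u\in X'$ is escaped by at least $2^{-r-r'-1}\sigma$ elements of $S'$.

\emph{Step 2.} Assume the conclusion of Step 1, and let $X,S,E_u,F_w$ be as in (P1). Join distinct $u,u'\in X$ if $\tau(u')\in\tau(E_u)$ or $\tau(u)\in\tau(E_{u'})$. Any $j$ vertices span at most $rj$ edges, so every subgraph has a vertex of degree at most $2r$, and removing such vertices one at a time shows that the graph is $(2r+1)$-colorable. So there is $X_1\subseteq X$ satisfying ($\alpha$) with $|X_1|\ge|X|/(2r+1)$. The same argument splits $S$ into $2r'+1$ classes satisfying ($\beta$). Call a class \emph{big} if its size is at least $|S|/(2(2r'+1))$, which is at least $\mu$. The other classes cover less than half of $S$, so the big classes cover at least half. Suppose that every $u\in X$ is escaped by fewer than $2^{-r-r'-2}|S|$ elements of $S$. Then for every $u\in X_1$ there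 is a big class $S'$ in which fewer than $2^{-r-r'-1}|S'|$ elements escape $u$; otherwise the total would be at least $2^{-r-r'-1}|S|/2$. One big class $S'$ serves at least $|X_1|/(2r'+1)\ge n^{1/4}/(L/16+1)^2\ge\mu$ elements $u$, and $\mu$ of them form a set $X'$ that contradicts Step 1.

The total failure probability is at most
\[
\exp(-n^{0.3})+2\cdot2^{-L^3/2}+4\cdot2^{-3L^2}+2^{-3L^2}+2e^{-100L^{3/2}}\le2^{-L^{3/2}}.\qedhere
\]
\end{proof}

\emph{From now on $T$ is a fixed set of cycles with \textup{(P1)--(P5)}, and we suppose that $h$ is a star coloring for $T$.} We shall reach a contradiction at the end of Section~\ref{sec:entropy}; with Proposition~\ref{prop:random} this proves Theorem~\ref{thm:star}. All probabilities below refer to random samples of vertices. Condition (S1) enters only through the next lemma.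

\begin{lemma}[Escape]\label{lem:escape}
Let $S\subseteq V_0$ and let $0\le r,r'\le L/32$ be integers.
\begin{itemize}
\item[(a)] Let $|S|\ge n^{1/4}$, and let $E_u\subseteq A$ $(u\in V_0\setminus S)$ and $F_w\subseteq A$ $(w\in S)$ satisfy $|E_u|\le r$, $|F_w|\le r'$. Then fewer than $n^{1/4}$ elements $u\in V_0\setminus S$ satisfy
\[
\#\{w\in S:h(u,w)\notin E_u\cup F_w\}<2^{-r-r'-2}|S|.
\]
\item[(b)] Let $|S|\ge4n^{1/4}$. Then all but at most $2n^{1/4}$ elements $w\in V_0$ have the property that, for every $E\subseteq A$ with $|E|\le r$,
\[
\#\{y\in S\setminus\{w\}:h(w,y)\notin E\}\ge2^{-r-4}|S|.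
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $X$ be the set of these $u$, and suppose $|X|\ge n^{1/4}$. By (P1) some $u\in X$ has at least $2^{-r-r'-2}|S|$ elements $w\in S$ with $\langle u,c,w\rangle\notin T$ for all $c\in E_u\cup F_w$. By (S1), $\langle u,h(u,w),w\rangle\in T$, so $h(u,w)\notin E_u\cup F_w$ for these $w$, contradicting $u\in X$.

(b) Split $S$ into $S_1,S_2$ with $|S_i|\ge|S|/4\ge n^{1/4}$. If $w$ violates the statement, let $E_w$ be a set that witnesses this, and assign $w$ to an index $i$ with $w\notin S_i$. Then $\#\{y\in S_i:h(w,y)\notin E_w\}<2^{-r-4}|S|\le2^{-r-2}|S_i|$. By (a) for $S_i$ with $r'=0$, fewer than $n^{1/4}$ elements are assigned to each $i$.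
\end{proof}

\section{Few colors carry most edges}\label{sec:heavy}

The tree of Section~\ref{sec:tree} will weight its leaves equally although their sizes differ, so we need the result of this section for mixtures of uniform distributions. A probability measure $\rho$ on $W_0$ is \emph{admissible} if $\rho=\sum_\kappa\lambda_\kappa\,\mathrm{unif}(V^\kappa)$ for at most $n^{1/16}$ pairwise disjoint sets $V^\kappa\subseteq W_0$ with $|V^\kappa|\ge n^{1/2}$. Its point masses are at most $n^{-1/2}$.

Fix an admissible $\rho$ and $\eta\in\{\frac12,\eta_*\}$, with the parameters that belong to $\eta$. For a type $\gamma$ let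
\[
\mu(\gamma)=\Pr(w\ne w',\ \tau(w,w')=\gamma),\qquad w,w'\sim\rho\text{ independent}.
\]
Call $\gamma$ \emph{heavy} if $\mu(\gamma)>b$ and \emph{light} otherwise; a color or a pair of distinct vertices is heavy or light according to its type. There are at most $1/b$ heavy types, hence at most $2/b$ heavy colors.

\begin{lemma}\label{lem:heavy}
Let $\rho$ be admissible and $\eta\in\{\frac12,\eta_*\}$. There is $O\subseteq W_0$ with $\rho(O)\ge\frac12$ such that for independent $w,w'\sim\rho(\cdot\mid O)$,
\[
\Pr(w\ne w',\ \{w,w'\}\text{ light})\le\eta .
\]
\end{lemma}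

A light type is infrequent overall, but it may be frequent at a particular vertex. The proof treats the two possibilities separately. If many light edges have a type that is infrequent at both endpoints, then a random sample has cubically many different triangles, against (P2). Otherwise the type belongs to a short palette at an endpoint. Such an edge is cheap to name, and since light types cannot be frequent at many vertices, the palettes of sampled vertices are disjoint, which lets us tell cycles apart and apply (P3).

\begin{proof}
For $w\in W_0$ and a type $\gamma$ let $\pi_w(\gamma)=\rho\{y\ne w:\tau(w,y)=\gamma\}$, and let the \emph{palette} of $w$ be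
\[
\mathrm{Pal}(w)=\{\gamma\text{ light}:\pi_w(\gamma)\ge\theta\},\qquad|\mathrm{Pal}(w)|\le\omega .
\]
For $w\ne w'$ write $w\to w'$ if $\tau(w,w')\in\mathrm{Pal}(w)$. A pair $\{w,w'\}$ of distinct vertices is \emph{rare} if it is light and neither $w\to w'$ nor $w'\to w$.

\emph{Step 1: for independent $w,w'\sim\rho$, the pair $\{w,w'\}$ is rare with probability less than $\xi$.} Suppose not, and sample $w_1,\dots,w_N$ independently from $\rho$. Conditioning on $w_1$ and using Jensen's inequality,
\[
\Pr(\{w_1,w_2\}\text{ and }\{w_1,w_3\}\text{ rare})\ge\xi^2 .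
\]
Consider the event that $\{w_1,w_2\}$ is rare and its type $\gamma$ recurs, that is, $w_i\ne w_j$ and $\tau(w_i,w_j)=\gamma$ for some pair of indices $\{i,j\}\ne\{1,2\}$. Condition on $w_1,w_2$. A pair of indices disjoint from $\{1,2\}$ has type $\gamma$ with probability $\mu(\gamma)\le b$. A pair $\{1,j\}$ or $\{2,j\}$ has type $\gamma$ with probability $\pi_{w_1}(\gamma)<\theta$ or $\pi_{w_2}(\gamma)<\theta$, because $\gamma$ is light and in neither palette. By (A1) and the definition of $\theta$, the event has probability at most
\[
\frac{N^2}2b+2N\theta\le\frac{\xi^2}{16}+\frac{\xi^2}{16}=\frac{\xi^2}8 .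
\]
By (A2) the sample contains a repeated point with probability at most $N^2n^{-1/2}\le\xi^2/4$.

A \emph{cherry} is a set of two pairs of indices that share one index; there are $N\binom{N-1}2$ cherries. Call a cherry \emph{good} if the sampled points are distinct, both its pairs are rare, and the type of each of the two pairs occurs on no other pair of indices. A given cherry is good with probability at least $\xi^2(1-\frac18-\frac18-\frac14)=\xi^2/2$. So some sample has at least $N\binom{N-1}2\xi^2/2\ge N^3\xi^2/6>0$ good cherries; its points are distinct. A triangle of indices contains three cherries, so at least $N^3\xi^2/18$ triangles contain a good cherry. Such a triangle is determined by its type-multiset: the multiset contains two types that occur on one pair each, and these two pairs span the triangle. Thus the labeling $f(i,j)=h(w_i,w_j)$ has at least $N^3\xi^2/18\ge\frac{200}{18}N^2L>N^2L$ distinct triangle cycles, all in $T$ by (S2). This contradicts (P2).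

\emph{Step 2: the choice of $O$.} Let $O_1=\{w\in W_0:\mathrm{Pal}(w)\ne\emptyset\}$. If $\rho(O_1)\le\frac12$, take $O=W_0\setminus O_1$. Light pairs inside $O$ are rare, so the probability in the lemma is at most $\xi/\rho(O)^2\le4\xi=\eta/2$. Now let $\rho(O_1)>\frac12$, and suppose that $O=O_1$ does not satisfy the lemma. Then for independent $w,w'\sim\rho$, with probability more than $\eta\rho(O_1)^2>\eta/4$ the points are distinct, lie in $O_1$, and form a light pair. A light pair that is not rare has $w\to w'$ or $w'\to w$. By Step 1 and symmetry,
\begin{equation}\label{eq:arcs}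
\Pr(w,w'\in O_1,\ w\to w')>\tfrac12\bigl(\tfrac\eta4-\tfrac\eta8\bigr)=\tfrac\eta{16}.
\end{equation}
The remaining steps derive a contradiction from \eqref{eq:arcs}.

An arc $w\to w'$ lies in triangles $\{w,w',y\}$. We want many of these to have different cycles, also across different arcs. The type of $\{w,w'\}$ lies in $\mathrm{Pal}(w)$ and will identify $w$; to identify $w'$ we use only those $y$ for which the type of $\{w',y\}$ is a fixed member of $\mathrm{Pal}(w')$. (This is the reason for working inside $O_1$.) So fix for each $w\in O_1$ a type $\sigma(w)\in\mathrm{Pal}(w)$, and let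
\[
S_w=\{y\in W_0\setminus\{w\}:\tau(w,y)=\sigma(w)\},\qquad\rho(S_w)\ge\theta .
\]
Sample $w_1,\dots,w_\alpha,y_1,\dots,y_\beta$ independently from $\rho$. Let $\mathcal D$ be the set of pairs $(i,j)$ of distinct indices in $[\alpha]$ such that $w_i,w_j\in O_1$, $w_i\to w_j$, and at least $k$ distinct types occur among the $\tau(w_i,y_l)$ with $y_l\in S_{w_j}\setminus\{w_i\}$.

\emph{Step 3: $\Pr((1,2)\in\mathcal D)\ge\eta/32$.} Fix $w_2\in O_1$ and write $S=S_{w_2}$. Call $\kappa$ \emph{dense} if $|S\cap V^\kappa|\ge\frac\theta2|V^\kappa|$. The other $\kappa$ carry $\rho$-mass at most $\theta/2$ of $S$, so the dense $\kappa$ carry at least $\theta/2$. For dense $\kappa$ we have $|S\cap V^\kappa|\ge\frac\theta2n^{1/2}\ge4n^{1/4}$ by (A2), so Lemma~\ref{lem:escape}(b) applies to $S\cap V^\kappa$ with $r=2k$, by (A5). The vertices $w_1$ that are exceptional for some dense $\kappa$ have $\rho$-measure at most $n^{1/16}\cdot2n^{1/4}\cdot n^{-1/2}=2n^{-3/16}$; here both bounds in the definition of admissibility are used. Let $w_1$ be non-exceptional. A set $\Gamma$ of fewer than $k$ types comprises at most $2k$ colors,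 and $\rho$ is uniform on each $V^\kappa$, so
\[
\rho\{y\in S\setminus\{w_1\}:\tau(w_1,y)\notin\Gamma\}\ge2^{-2k-4}\sum_{\kappa\text{ dense}}\rho(S\cap V^\kappa)\ge2^{-2k-5}\theta .
\]
Split $y_1,\dots,y_\beta$ into $k$ blocks of size $\beta_0$, and let $\Gamma_m$ be the set of types $\tau(w_1,y_l)$ with $y_l\in S\setminus\{w_1\}$ and $l$ in one of the first $m$ blocks. Say that block $m$ fails if $|\Gamma_{m-1}|<k$ and $\Gamma_m=\Gamma_{m-1}$. Given the earlier blocks, this has probability at most $\exp(-\beta_02^{-2k-5}\theta)\le\frac1{4k}$. With probability at least $\frac34$ no block fails, and then $|\Gamma_k|\ge k$. By \eqref{eq:arcs} and (A2),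
\[
\Pr((1,2)\in\mathcal D)\ge\tfrac34\bigl(\tfrac\eta{16}-2n^{-3/16}\bigr)\ge\tfrac\eta{32}.
\]

\emph{Step 4: palettes are private.} For a light type $\gamma$,
\[
\theta\,\rho\{w:\gamma\in\mathrm{Pal}(w)\}\le\mathbb E_{w\sim\rho}\,\pi_w(\gamma)=\mu(\gamma)\le b .
\]
Conditioning on $w_1$, we get $\Pr(\mathrm{Pal}(w_1)\cap\mathrm{Pal}(w_2)\ne\emptyset)\le\omega b/\theta\le b/\theta^2$. Call the sample \emph{private} if the palettes of $w_1,\dots,w_\alpha$ are pairwise disjoint and all $\alpha+\beta$ points are distinct. By (A1) and (A2) the sample fails to be private with probability at most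
\[
\alpha^2b/\theta^2+(\alpha+\beta)^2n^{-1/2}\le\tfrac\eta{128}+(\alpha+\beta)^2n^{-1/2}\le\tfrac\eta{100}.
\]
The expectation of $|\mathcal D|$, counted as $0$ on samples that are not private, is therefore at least $\alpha(\alpha-1)(\frac\eta{32}-\frac\eta{100})\ge\eta\alpha^2/64$. Fix a private sample with $|\mathcal D|\ge\eta\alpha^2/64$.

\emph{Step 5: contradiction with \textup{(P3)}.} Put $x(i,l)=h(w_i,y_l)$, and $c(i,j)=h(w_i,w_j)$ for $(i,j)\in\mathcal D$. For $w_i\in O_1$ let $p(i,1),\dots,p(i,\omega)$ list representatives of the types in $\mathrm{Pal}(w_i)$, with repetitions if necessary, starting with a representative of $\sigma(w_i)$; for $w_i\notin O_1$ let $p(i,\cdot)$ be arbitrary. For $(i,j)\in\mathcal D$ the type of $c(i,j)$ lies in $\mathrm{Pal}(w_i)$, as (P3) requires, and the condition $\tau(x(j,l))=\tau(p(j,1))$ says that $y_l\in S_{w_j}$. By (S2) for $w_i,w_j,y_l$, the set $\mathcal C$ of (P3) is contained in $T$. Each $(i,j)\in\mathcal D$ contributes cycles with at least $k$ different type-multisets $\{\tau(c(i,j)),\sigma(w_j),\tau(x(i,l))\}$. A given multiset is contributed by at most $6$ pairs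 $(i,j)$: there are at most $3\cdot2$ ways to choose which of its members are $\tau(c(i,j))\in\mathrm{Pal}(w_i)$ and $\sigma(w_j)\in\mathrm{Pal}(w_j)$, and by privacy these determine $i$ and $j$. So $|\mathcal C|\ge k|\mathcal D|/6$, contradicting (P3).
\end{proof}

\section{Popular colors and the tree}\label{sec:tree}

By Lemma~\ref{lem:escape}, a typical vertex $u$ sees many colors on a large set $S$. That is not enough to iterate: each color class might be a fraction $1/n$ of $S$. We need many colors with large classes. For $u\in U_0$, $S\subseteq W_0$ and $i\in\{1,2\}$ let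
\[
\mathrm{Pop}_i(u,S)=\bigl\{e\in A:\#\{w\in S:h(u,w)=e\}\ge2^{-\Theta_i}|S|\bigr\}.
\]

\begin{lemma}\label{lem:popular}
Let $i\in\{1,2\}$ and $S\subseteq W_0$ with $|S|\ge n^{4/5}$. There is $S^*\subseteq S$ with $|S^*|\ge2^{-\Theta_i}|S|$ such that $|\mathrm{Pop}_i(u,S^*)|\ge q_i$ for all but fewer than $n^{1/4}$ elements $u\in U_0$.
\end{lemma}

If many vertices $u$ have few popular colors, we pick one and pass to the part of $S$ that escapes its popular colors; there $u$ has only small color classes. After $J_0$ such steps we have $J_0$ vertices whose colors towards a random sample are all different, while by Lemma~\ref{lem:heavy} many edges inside the sample take their colors from a list of size $d$. This is the configuration (P4).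

\begin{proof}
Write $q=q_i$, $\Theta=\Theta_i$, $\mathrm{Pop}=\mathrm{Pop}_i$. We construct sets $S=S_0\supseteq S_1\supseteq\cdots$ and vertices $u_1,u_2,\ldots\in U_0$ with
\begin{equation}\label{eq:shrink}
|S_{j+1}|\ge2^{-q-2J_0-2}|S_j| .
\end{equation}
For $j\le J_0$ this gives $|S_j|\ge2^{-\Theta}|S|\ge n^{4/5-1/50}\ge n^{3/4}$ by (A4). Let $j<J_0$, and let $S_j,u_1,\dots,u_j$ be given. If $S^*=S_j$ satisfies the lemma, we are done. Otherwise $X=\{u\in U_0:|\mathrm{Pop}(u,S_j)|<q\}$ has at least $n^{1/4}$ elements. Apply Lemma~\ref{lem:escape}(a) to $S_j$ with $r=q$, $r'=2J_0$ (allowed by (A5)), $E_u=\mathrm{Pop}(u,S_j)$ for $u\in X$, $E_u=\emptyset$ for other $u$, and $F_w=\bigcup_{t\le j}\tau(u_t,w)$, the set of all colors whose type is one of $\tau(u_1,w),\dots,\tau(u_j,w)$. Some $u_{j+1}\in X$ is not exceptional, and then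
\[
S_{j+1}=\{w\in S_j:h(u_{j+1},w)\notin E_{u_{j+1}}\cup F_w\}
\]
satisfies \eqref{eq:shrink}.

Suppose that the construction reaches $W=S_{J_0}$. It has two properties. First, by the choice of the sets $F_w$, for each $w\in W$ the types $\tau(u_t,w)$, $t\le J_0$, are distinct. Second, for $t\le J_0$ and $w\in W\subseteq S_t$ the color $h(u_t,w)$ is not in $\mathrm{Pop}(u_t,S_{t-1})$, so for every $e\in A$, by \eqref{eq:shrink} and the definition of $\Theta$,
\begin{equation}\label{eq:spread}
\#\{w\in W:h(u_t,w)=e\}\le2^{-\Theta}|S_{t-1}|\le2^{-\Theta+(q+2J_0+2)J_0}|W|=2^{-\Lambda}|W| .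
\end{equation}
Apply Lemma~\ref{lem:heavy} with $\eta=\frac12$ to the admissible measure $\rho=\mathrm{unif}(W)$. Intersecting with $W$, we get $O\subseteq W$ with $|O|\ge|W|/2$. Let $C$ be the set of heavy colors, so $|C|\le d$. Sample $w_1,\dots,w_M$ independently and uniformly from $O$. A \emph{coincidence} is an equality $\tau(u_t,w_i)=\tau(u_{t'},w_j)$ with $i<j$ and $t,t'\le J_0$. For given $i,j,t,t'$, conditionally on $w_i$, it has probability at most $2\cdot2^{-\Lambda}|W|/|O|\le2^{2-\Lambda}$ by \eqref{eq:spread}, a type having at most two colors. So a coincidence occurs with probability at most $\frac{M^2}2J_0^2\,2^{2-\Lambda}\le\frac1{24}$. For $i<j$, Lemma~\ref{lem:heavy} gives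
\[
\Pr(w_i\ne w_j,\ h(w_i,w_j)\in C)\ge1-\tfrac12-\tfrac1{|O|}\ge\tfrac12-n^{-1/2}.
\]
The expected number of such pairs $i<j$, counted as $0$ on samples with a coincidence, is at least $\binom M2(\frac12-n^{-1/2}-\frac1{24})\ge\frac14\binom M2$. So some sample without coincidences has a set $\Pi$ of at least $\frac14\binom M2$ pairs $i<j$ with $w_i\ne w_j$ and $h(w_i,w_j)\in C$. Put $e(t,i)=h(u_t,w_i)$ and $g(i,j)=h(w_i,w_j)$. All $J_0M$ types $\tau(e(t,i))$ are distinct: for equal $i$ by the first property of $W$, for different $i$ because there is no coincidence. Condition (S2) for $u_t,w_i,w_j$ gives $\langle e(t,i),g(i,j),e(t,j)\rangle\in T$. This contradicts (P4), so the construction stops earlier.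
\end{proof}

\subsection*{The tree}
Let $J=J_1+J_2$. Level $t\in[J]$ \emph{belongs to phase} $1$ if $t\le J_1$ and to phase $2$ if $t>J_1$. We build a rooted tree of depth $J$ whose nodes $\nu$ carry sets $V_\nu\subseteq W_0$; the root carries $W_0$. Suppose that the nodes of depth $t-1$ are given, and let $i$ be the phase of level $t$. Apply Lemma~\ref{lem:popular} with this $i$ to each $V_\nu$ and obtain $S_\nu\subseteq V_\nu$. By (A6) there are at most $n^{1/16}$ nodes, each with fewer than $n^{1/4}$ exceptional vertices, and $n^{1/16}n^{1/4}<|U_0|$. So we can choose \emph{one} vertex $u_t\in U_0$ with $|\mathrm{Pop}_i(u_t,S_\nu)|\ge q_i$ for \emph{all} nodes $\nu$ of depth $t-1$. Choose $Y_\nu\subseteq\mathrm{Pop}_i(u_t,S_\nu)$ with $|Y_\nu|=q_i$. The children of $\nu$ are indexed by $e\in Y_\nu$ and carry the pairwise disjoint sets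
\[
V_{\nu e}=\{w\in S_\nu:h(u_t,w)=e\}.
\]
We have $|V_{\nu e}|\ge2^{-\Theta_i}|S_\nu|\ge2^{-2\Theta_i}|V_\nu|$, and $2\Theta_i\le L/(25J_i)$ by (A4). Each phase therefore costs at most a factor $n^{-1/25}$, all node sets have size at least $\frac n5n^{-2/25}\ge n^{4/5}$, and Lemma~\ref{lem:popular} is applicable throughout.

A leaf is given by its path $\kappa=(e_1,\dots,e_J)$; write $V^\kappa$ for its set. Every $w\in V^\kappa$ has $h(u_t,w)=e_t$ for all $t$. The leaf sets are pairwise disjoint and there are $q_1^{J_1}q_2^{J_2}\le n^{1/16}$ of them. Let $\lambda$ be the uniform distribution on paths. Then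
\[
\rho=\sum_\kappa\lambda(\kappa)\,\mathrm{unif}(V^\kappa)
\]
is admissible. All nodes of the same depth have the same number of children, so under $\lambda$ the label $e_t$ is uniform on $Y_\nu$ given the node $\nu$ reached at depth $t-1$.

\section{The entropy argument}\label{sec:entropy}

\subsection{A random pair of leaves and a color between them}
Apply Lemma~\ref{lem:heavy} to the measure $\rho$ of the tree with $\eta=\eta_*=2^{-K_2-8}$ and $b=b(\eta_*)$, and obtain $O$. Let $C_*$ be the set of heavy colors, $|C_*|\le2/b$. Let $w,w'$ be independent with law $\rho(\cdot\mid O)$, and let $\kappa,\kappa'$ be the paths with $w\in V^\kappa$, $w'\in V^{\kappa'}$. These paths are independent with the law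
\[
\lambda_O(\kappa)=\frac{\lambda(\kappa)}{\rho(O)}\cdot\frac{|V^\kappa\cap O|}{|V^\kappa|}\le2\lambda(\kappa),
\]
and given $(\kappa,\kappa')$ the points $w,w'$ are independent and uniform on $V^\kappa\cap O$ and $V^{\kappa'}\cap O$. Let $\psi(\kappa,\kappa')$ be the conditional probability that $w\ne w'$ and $\{w,w'\}$ is light; its mean is at most $\eta_*$. Call $(\kappa,\kappa')$ \emph{good} if
\[
\kappa\ne\kappa',\qquad|V^\kappa\cap O|\ge|V^\kappa|/64,\qquad|V^{\kappa'}\cap O|\ge|V^{\kappa'}|/64,\qquad\psi(\kappa,\kappa')\le16\eta_* .
\]
The first condition fails with probability at most $\max\lambda_O\le2/(q_1^{J_1}q_2^{J_2})\le\frac1{16}$ by (A6); the second and third with probability at most $\frac1{64}/\rho(O)\le\frac1{32}$ each, by the formula for $\lambda_O$; the fourth with probability at most $\frac1{16}$ by Markov's inequality. So $(\kappa,\kappa')$ is good with probability at least $\frac34$.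

\begin{lemma}\label{lem:real}
If $(\kappa,\kappa')$ is good, then at least $K_2$ colors $\gamma\in C_*$ are of the form $\gamma=h(w,w')$ with $w\in V^\kappa\cap O$ and $w'\in V^{\kappa'}\cap O$.
\end{lemma}

\begin{proof}
Let $E$ be the set of these colors, and suppose $|E|<K_2$. Apply Lemma~\ref{lem:escape}(a) to $S=V^{\kappa'}\cap O$, of size at least $n^{4/5}/64$, with $r=K_2$, $r'=0$, $E_w=E$ for $w\in V^\kappa\cap O$ and $E_w=\emptyset$ otherwise. All but fewer than $n^{1/4}$ of the $w\in V^\kappa\cap O$, hence at least half of them, have $h(w,w')\notin E$ for at least a $2^{-K_2-2}$ fraction of the $w'\in S$. For such a pair $h(w,w')\notin C_*$ by the definition of $E$, so the pair is light. Thus $\psi(\kappa,\kappa')\ge2^{-K_2-3}>2^{-K_2-4}=16\eta_*$, a contradiction.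
\end{proof}

This lemma is the reason for the choice of $\eta_*$: the light edges must be too few to account for all the edges that escape a list of $K_2$ colors.

For each good pair fix a set $\mathcal R(\kappa,\kappa')$ of exactly $K_2$ colors as in Lemma~\ref{lem:real}. Let $\mathbf P$ be the law of the triple $(\kappa,\kappa',g)$, where $(\kappa,\kappa')$ has law $\lambda_O\otimes\lambda_O$ conditioned on being good, and $g$ is uniform on $\mathcal R(\kappa,\kappa')$. Write $\kappa=(e_1,\dots,e_J)$, $\kappa'=(f_1,\dots,f_J)$, and put
\[
X_t=(e_t,f_t),\qquad Z_t=(X_1,\dots,X_t),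
\]
so that $Z_0$ is trivial and $Z_J=(\kappa,\kappa')$. The law $\mathbf P$ has three properties.
\begin{itemize}
\item[(B1)] $\mathbf P(\kappa,\kappa')\le\frac{2\cdot2}{3/4}\lambda(\kappa)\lambda(\kappa')=\frac{16}3\lambda(\kappa)\lambda(\kappa')$.
\item[(B2)] $g\in C_*$, and $\mathbf P(g=\gamma\mid\kappa,\kappa')\le1/K_2$ for every color $\gamma$.
\item[(B3)] $\langle e_t,g,f_t\rangle\in T$ for every $t\in[J]$, almost surely.
\end{itemize}
For (B3), there are $w\in V^\kappa$ and $w'\in V^{\kappa'}$ with $h(w,w')=g$, and $h(u_t,w)=e_t$, $h(u_t,w')=f_t$. The vertices $u_t,w,w'$ are distinct, since $U_0\cap W_0=\emptyset$ and $V^\kappa\cap V^{\kappa'}=\emptyset$, so (S2) applies. Here it is essential that the same $u_t$ serves both paths; with different vertices for different nodes there would be no triangle.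

\subsection{Entropy}
All quantities are in bits and all distributions are on finite sets. The \emph{relative entropy} is $D(\mu\|\nu)=\sum_x\mu(x)\log(\mu(x)/\nu(x))$. It is nonnegative, and it is at most $\log c$ if $\mu\le c\nu$ pointwise. \emph{Pinsker's inequality} states that $|\mu(\mathcal B)-\nu(\mathcal B)|\le\sqrt{\frac{\ln2}2D(\mu\|\nu)}$ for every event $\mathcal B$. For random variables with joint law $\mathbf Q$, the conditional entropy $H(g\mid Z)$ is the average over the values $z$ of $Z$ of the entropy $-\sum_\gamma\mathbf Q(\gamma\mid z)\log\mathbf Q(\gamma\mid z)$; it is at most $\log K$ if $g$ takes at most $K$ values for each given $z$. The conditional mutual information $I(g;X\mid Z)$ is the average over $z$ of $D\bigl(\mathbf Q(X,g\mid z)\,\|\,\mathbf Q(X\mid z)\otimes\mathbf Q(g\mid z)\bigr)$. It is at most $H(g\mid Z)$, and the \emph{chain rule} gives, for $j<j'$,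
\begin{equation}\label{eq:chain}
\sum_{j<t\le j'}I(g;X_t\mid Z_{t-1})=I(g;X_{j+1},\dots,X_{j'}\mid Z_j)\le H(g\mid Z_j).
\end{equation}

Let $\mathbf Q$ be any law of $(\kappa,\kappa',g)$, let $t\in[J]$, and let $z$ be a value of $Z_{t-1}$ with $\mathbf Q(z)>0$. It determines the nodes $\nu,\nu'$ of depth $t-1$ on the two paths. Let $\mathsf U_z$ be the uniform distribution on $Y_\nu\times Y_{\nu'}$, which is the law of $X_t$ given $z$ under $\lambda\otimes\lambda$. Put
\[
\pi_z=\mathbf Q(g=\cdot\mid z),\qquad\Delta_z=D\bigl(\mathbf Q(X_t,g\mid z)\,\big\|\,\mathsf U_z\otimes\pi_z\bigr).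
\]
The number $\Delta_z$ measures how far $(X_t,g)$ is from the ideal situation in which $X_t$ is uniform and independent of $g$. The next lemma finds a level where $\Delta_z$ is usually small, and the one after it turns a small $\Delta_z$ into a box.

\begin{lemma}\label{lem:budget}
Let $\mathbf Q(\kappa,\kappa')\le8\lambda(\kappa)\lambda(\kappa')$ for all $\kappa,\kappa'$. Let $0\le j<j'\le J$ satisfy $3+H_{\mathbf Q}(g\mid Z_j)\le\delta(j'-j)$. Then there is $t$ with $j<t\le j'$ and $\mathbf Q(\Delta_{Z_{t-1}}>16\delta)\le\frac1{16}$.
\end{lemma}

\begin{proof}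
For fixed $t$ and $z$,
\[
\log\frac{\mathbf Q(x,\gamma\mid z)}{\mathsf U_z(x)\pi_z(\gamma)}=\log\frac{\mathbf Q(x\mid z)}{\mathsf U_z(x)}+\log\frac{\mathbf Q(x,\gamma\mid z)}{\mathbf Q(x\mid z)\pi_z(\gamma)} .
\]
Averaging over $(x,\gamma)$ and $z$ gives $\mathbb E_{\mathbf Q}\Delta_{Z_{t-1}}=D_t+I_{\mathbf Q}(g;X_t\mid Z_{t-1})$, where $D_t\ge0$ is the average over $z$ of $D(\mathbf Q(X_t\mid z)\|\mathsf U_z)$. Both $\mathbf Q(\kappa,\kappa')$ and $\lambda(\kappa)\lambda(\kappa')$ are products over $t\in[J]$ of the conditional laws of $X_t$ given $Z_{t-1}$, so $\sum_{t\le J}D_t=D(\mathbf Q(\kappa,\kappa')\|\lambda\otimes\lambda)\le\log8=3$. With \eqref{eq:chain},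
\[
\sum_{j<t\le j'}\mathbb E_{\mathbf Q}\Delta_{Z_{t-1}}\le3+H_{\mathbf Q}(g\mid Z_j)\le\delta(j'-j).
\]
So some $t$ in the range has $\mathbb E_{\mathbf Q}\Delta_{Z_{t-1}}\le\delta$, and Markov's inequality finishes the proof.
\end{proof}

\begin{lemma}\label{lem:box}
Let $\mathbf Q$ satisfy \textup{(B3)}, let level $t$ belong to phase $i$, and let $z$ be a value of $Z_{t-1}$ with $\mathbf Q(z)>0$ and $\Delta_z\le16\delta$. Then there is no set $\Gamma\subseteq A$ with $\pi_z(\Gamma)\ge\frac18$ and $\pi_z(\gamma)/\pi_z(\Gamma)\le1/m_i$ for all $\gamma\in\Gamma$.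
\end{lemma}

\begin{proof}
Suppose that $\Gamma$ is such a set, and write $m=m_i$. The event $\mathcal B=\{((e,f),\gamma):\gamma\in\Gamma,\ \langle e,\gamma,f\rangle\notin T\}$ has probability $0$ under $\mathbf Q(X_t,g\mid z)$, by (B3). By Pinsker's inequality,
\[
(\mathsf U_z\otimes\pi_z)(\mathcal B)\le\sqrt{\tfrac{\ln2}2\cdot16\cdot10^{-6}}<0.0024 .
\]
For $\pi'=\pi_z(\cdot\mid\Gamma)$ this gives $(\mathsf U_z\otimes\pi')(\mathcal B)<8\cdot0.0024<0.06$.

The probability vector $\pi'$ on $\Gamma$ has all entries at most $1/m$, and such a vector is a convex combination of uniform distributions on $m$-subsets of $\Gamma$. Indeed, consider an extreme point $p$ of the polytope $\{0\le p_\gamma\le1/m,\ \sum p_\gamma=1\}$. It has at most one entry in the open interval $(0,1/m)$, since mass could be moved in both directions between two such entries. It cannot have exactly one, since $\sum mp_\gamma=m$ is an integer. So $p$ is uniform on an $m$-set.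

Hence some $m$-set $G\subseteq\Gamma$ has $(\mathsf U_z\otimes\mathrm{unif}(G))(\mathcal B)<0.06$. That is, fewer than $0.06\,q_i^2m_i$ triples $(e,\gamma,f)\in Y_\nu\times G\times Y_{\nu'}$ have $\langle e,\gamma,f\rangle\notin T$, and $|Y_\nu|=|Y_{\nu'}|=q_i$. This contradicts (P5).
\end{proof}

\subsection{Phase 1: the color is concentrated}
Take $\mathbf Q=\mathbf P$, $j=0$, $j'=J_1$. By (B1) the density bound of Lemma~\ref{lem:budget} holds, and by (B2), $H_{\mathbf P}(g)\le\log|C_*|\le\log(2/b)$, so $3+H_{\mathbf P}(g)\le\delta J_1$. We obtain a level $t_1\le J_1$ with $\mathbf P(\Delta_{Z_{t_1-1}}>16\delta)\le\frac1{16}$.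

For a value $z$ of $Z_{t_1-1}$ let $G_z\subseteq A$ be a set of $K_1$ most probable colors under $\pi_z$, and let $\Gamma_z=A\setminus G_z$. A color $\gamma\in\Gamma_z$ has $\pi_z(\gamma)\le1/K_1$, because each of the $K_1$ colors in $G_z$ is at least as probable. If $\pi_z(\Gamma_z)\ge\frac18$, then $\pi_z(\gamma)/\pi_z(\Gamma_z)\le8/K_1\le1/m_1$ on $\Gamma_z$. By Lemma~\ref{lem:box} this is impossible when $\Delta_z\le16\delta$. So $\Delta_z\le16\delta$ implies $\pi_z(\Gamma_z)<\frac18$, and the event
\[
\mathcal F=\{g\in G_{Z_{t_1-1}}\}
\]
has $\mathbf P(\mathcal F)\ge1-\frac1{16}-\frac18\ge\frac34$.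

\subsection{Phase 2: the contradiction}
Take $\mathbf Q=\mathbf P(\cdot\mid\mathcal F)$, $j=J_1$, $j'=J$; now $\pi_z$ and $\Delta_z$ refer to this $\mathbf Q$. Property (B3) holds under $\mathbf Q$, and
\[
\mathbf Q(\kappa,\kappa')\le\tfrac43\mathbf P(\kappa,\kappa')\le\tfrac{64}9\lambda(\kappa)\lambda(\kappa')\le8\lambda(\kappa)\lambda(\kappa').
\]
Under $\mathbf Q$ the color $g$ lies in the set $G_{Z_{t_1-1}}$, which has size $K_1$ and is determined by $Z_{J_1}$. So $H_{\mathbf Q}(g\mid Z_{J_1})\le\log K_1$ and $3+H_{\mathbf Q}(g\mid Z_{J_1})\le\delta J_2$. Lemma~\ref{lem:budget} gives a level $t_2$ of phase $2$ with $\mathbf Q(\Delta_{Z_{t_2-1}}>16\delta)\le\frac1{16}$.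

Conditioning on $\mathcal F$ may destroy the bound (B2) at those values $z$ of $Z_{t_2-1}$ where $\mathcal F$ is unlikely, but these have small weight:
\[
\mathbf Q\bigl(\mathbf P(\mathcal F\mid Z_{t_2-1})<\tfrac18\bigr)=\sum_{z:\ \mathbf P(\mathcal F\mid z)<1/8}\frac{\mathbf P(z)\,\mathbf P(\mathcal F\mid z)}{\mathbf P(\mathcal F)}\le\frac{1/8}{3/4}=\frac16 .
\]
As $\frac1{16}+\frac16<1$, there is a value $z$ of $Z_{t_2-1}$ with $\mathbf Q(z)>0$, $\Delta_z\le16\delta$ and $\mathbf P(\mathcal F\mid z)\ge\frac18$. Since $Z_{t_2-1}$ is a function of $(\kappa,\kappa')$, property (B2) gives $\mathbf P(g=\gamma\mid z)\le1/K_2$, and therefore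
\[
\pi_z(\gamma)=\frac{\mathbf P(g=\gamma,\ \mathcal F\mid z)}{\mathbf P(\mathcal F\mid z)}\le\frac8{K_2}\le\frac1{m_2}\qquad\text{for all }\gamma\in A .
\]
This contradicts Lemma~\ref{lem:box} with $i=2$ and $\Gamma=A$.

So a set $T$ with (P1)--(P5) has no star coloring. By Proposition~\ref{prop:random} this proves Theorem~\ref{thm:star}, and with it Corollary~\ref{cor:labeled} and Theorem~\ref{thm:main}.\qed

\begin{remark}\label{rem:twophase}
Here is the computation that makes two phases necessary in this argument. Suppose we used one phase, with $g$ spread over $K$ colors. Lemma~\ref{lem:real} would use $\eta=2^{-K-8}$, so $\log(2/b(\eta))\ge300K$, and Lemma~\ref{lem:budget} would be applied with depth $J\ge300K/\delta$. With $q\le L/(100JJ_0)$ and $m\le K/8$ this gives $qm\le\delta L/(240000J_0)$ for every $K$, whereas the proof of (P5) uses $qm\ge1000L$. In phase 1 we are free to take $m_1$ as large as (P5) requires, because we only conclude that $g$ is \emph{not} spread over much more than $K_1=O(\ell^4)$ colors. In phase 2 the depth is $J_2=O(\log\ell)$, so $q_2$ is at least a constant times $L/(\ell\log\ell)$,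 and the spread $K_2=\lceil\ell^3\rceil$ guaranteed by Lemma~\ref{lem:real} is large enough.
\end{remark}

\begin{thebibliography}{1}

\bibitem{history}
\emph{Finite, Integral, and Finite-Dimensional Relation Algebras: A Brief History},
\texttt{http://orion.math.iastate.edu/maddux/papers/brief3.pdf}.

\end{thebibliography}
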